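# Splitting a bump off fractional Brownian motion, and how sharply the path leaves its maximum

## 1. A Gaussian coordinate carried by a bump of width $h$

The whole argument turns on one identity. Let $X$ be fractional Brownian motion of index $\alpha$. For every position $a$ and every width $h$ we shall write
$$X=X'+\sigma Z\,(\varphi-\varphi(0)),\qquad \sigma=h^{\alpha}/B,$$
where $\varphi$ is a fixed smooth bump rescaled to sit at $a$ with width of order $h$, $B$ is a constant, $Z$ is a standard normal variable, and $X'$ is a continuous process **independent** of $Z$. Thus the path contains a bump of width $h$ and random height of order $h^\alpha$ that can be moved up and down while everything else stays frozen. We build this first and then say what it is for.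

**Definition (fractional Brownian motion).** Let $0<\alpha<1$. Index-$\alpha$ fractional Brownian motion (fBm) on $[0,1]$ is a centered Gaussian process $X$ with $X(0)=0$ and $E[(X(t)-X(s))^2]=|t-s|^{2\alpha}$. We take its continuous version.

These data determine the law, because $E[X_sX_t]=\tfrac12\big(E[X_s^2]+E[X_t^2]-E[(X_s-X_t)^2]\big)$. For $\alpha=\frac12$ this is $\min(s,t)$, the covariance of Brownian motion. We use two facts as given. Almost surely $X$ is locally Hölder continuous of every exponent less than $\alpha$. Almost surely $X$ attains its maximum over $[0,1]$ at a unique point $t_m\in(0,1)$.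

**Definition (isonormal process).** Let $H$ be a real separable Hilbert space. An isonormal process on $H$ is a centered Gaussian family $(W(f))_{f\in H}$ with $E[W(f)W(g)]=\langle f,g\rangle$.

Such a process exists: take an orthonormal basis $(g_i)$ and independent standard normals $\zeta_i$, and put $W(f)=\sum_i\langle f,g_i\rangle\zeta_i$ (convergent in $L^2$). For $H=\mathbf R^d$ this is $W(v)=v\cdot\zeta$ with $\zeta$ a standard Gaussian vector. Covariances become inner products, so to find a Gaussian variable with prescribed covariances against $X$ we only have to solve a linear problem in $H$.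

**Step 1: realize fBm inside an isonormal process.** Let $\mu(d\xi)=c|\xi|^{-1-2\alpha}d\xi$ on $\mathbf R$, and let $H$ be the real Hilbert space of $f\in L^2(\mu)$ with $f(-\xi)=\overline{f(\xi)}$, with $\langle f,g\rangle=\int f\bar g\,d\mu$. This number is real, since $\xi\mapsto-\xi$ turns the integral into its conjugate. Put $e_t(\xi)=e^{it\xi}-1\in H$. Substituting $v=t\xi$,
$$\int|e^{it\xi}-1|^2|\xi|^{-1-2\alpha}d\xi=|t|^{2\alpha}\int|e^{iv}-1|^2|v|^{-1-2\alpha}dv .$$
The last integral is finite: since $|e^{iv}-1|^2\le\min(v^2,4)$, the integrand is at most $|v|^{1-2\alpha}$ near $0$ (integrable as $\alpha<1$) and at most $4|v|^{-1-2\alpha}$ at infinity (integrable as $\alpha>0$). It is also positive. Choose $c=c_\alpha$ to be its inverse. Then, since $|e_t-e_s|=|e^{i(t-s)\xi}-1|$,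
$$\|e_t-e_s\|^2=|t-s|^{2\alpha}. \tag{1}$$
So $(W(e_t))_{t\in[0,1]}$ is centered Gaussian, vanishes at $t=0$ and has the right increment variances: it is fBm. The statements below about $X$ depend only on its law on $C[0,1]$, so we may let $X$ be the continuous version of $t\mapsto W(e_t)$. For each $t$, $X_t=W(e_t)$ a.s., and $X$ is jointly Gaussian with all the other variables $W(f)$.

**Step 2: find the element of $H$ whose covariance with $X$ is a bump.** Fix $\psi\in C_c^\infty(\mathbf R)$ with $0\le\psi\le1$, $\psi=1$ on $[-\frac1{16},\frac1{16}]$ and $\psi=0$ outside $[-\frac14,\frac14]$. Let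
$$\hat\psi(\xi)=\frac1{2\pi}\int\psi(t)e^{-it\xi}dt,\qquad B^2=c^{-1}\int|u|^{1+2\alpha}|\hat\psi(u)|^2du .$$
Since $\hat\psi$ is a nonzero Schwartz function, $B\in(0,\infty)$. For $a\in\mathbf R$ and $h>0$ let $\varphi_{a,h}(t)=\psi((t-a)/h)$, so that $\hat\varphi_{a,h}(\xi)=he^{-ia\xi}\hat\psi(h\xi)$. We want $f$ with $\langle e_t,f\rangle=\int(e^{it\xi}-1)\overline{f(\xi)}\,c|\xi|^{-1-2\alpha}d\xi$ equal to $\varphi_{a,h}(t)$ up to a constant. Fourier inversion tells us to cancel the weight:
$$f_{a,h}(\xi)=c^{-1}|\xi|^{1+2\alpha}\,\overline{\hat\varphi_{a,h}(\xi)} .$$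
Since $\varphi_{a,h}$ is real, $f_{a,h}(-\xi)=\overline{f_{a,h}(\xi)}$. Moreover
$$\langle e_t,f_{a,h}\rangle=\int(e^{it\xi}-1)\hat\varphi_{a,h}(\xi)\,d\xi=\varphi_{a,h}(t)-\varphi_{a,h}(0),$$
$$\|f_{a,h}\|^2=c^{-1}\int|\xi|^{1+2\alpha}h^2|\hat\psi(h\xi)|^2d\xi=h^{-2\alpha}B^2, \tag{2}$$
the last equality by $u=h\xi$. In particular $f_{a,h}\in H$.

**Step 3: split off the coordinate.** Put $Z_{a,h}=\frac{h^\alpha}{B}W(f_{a,h})$. By (2) this is $N(0,1)$, and $E[Z_{a,h}X_t]=\sigma(\varphi_{a,h}(t)-\varphi_{a,h}(0))$ with $\sigma=h^\alpha/B$. Define $X'=X-\sigma Z_{a,h}(\varphi_{a,h}-\varphi_{a,h}(0))$, that is,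
$$X=X'+\sigma Z_{a,h}\,(\varphi_{a,h}-\varphi_{a,h}(0)),\qquad\sigma=h^\alpha/B. \tag{3}$$
The process $X'$ is continuous and jointly Gaussian with $Z_{a,h}$, and $E[Z_{a,h}X'_t]=0$ for every $t$. For jointly Gaussian variables, uncorrelated means independent. So every finite family $(X'_{t_1},\dots,X'_{t_k})$ is independent of $Z_{a,h}$, and hence so is $X'$ as a random element of $C[0,1]$.

**Example ($\alpha=\frac12$).** Here $c=\frac1{2\pi}$, and Plancherel gives $B^2=2\pi\int u^2|\hat\psi(u)|^2du=\int\psi'(t)^2dt$. If $X$ is the restriction to $[0,1]$ of a two-sided Brownian motion, the coordinate can be written as $Z=\int\varphi'_{a,h}\,dX\,/\,\|\varphi'_{a,h}\|_{L^2}$. Indeed $E\big[X_t\int\varphi'_{a,h}dX\big]=\int_0^t\varphi_{a,h}'=\varphi_{a,h}(t)-\varphi_{a,h}(0)$ and $\|\varphi'_{a,h}\|^2_{L^2}=h^{-1}\|\psi'\|_{L^2}^2$, in agreement with (2).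

## 2. The maximum property

The decomposition (3) is built to answer a question about the shape of the path near its highest point: does the path come down from its maximum about as fast as its Hölder exponent allows?

**Definition (maximum property).** Index-$\alpha$ fBm on $[0,1]$ satisfies the maximum property if, conditional on $X$ attaining its maximum at $t_m\in(0,1)$, for all $\epsilon>0$ there exists a.s. $\delta>0$ such that
$$X(t)\le X(t_m)-|t_m-t|^{\alpha+\epsilon}\quad\text{for all }t\in[0,1]\text{ with }|t_m-t|\le\delta. \tag{4}$$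

We read "conditional on $t_m$" as an almost sure statement. Equivalently, the property holds under the regular conditional law given $t_m=u$, for almost every $u$ with respect to the law of $t_m$. The opposite inequality, $X(t)\ge X(t_m)-|t-t_m|^{\alpha-\epsilon}$ near $t_m$, is the easy half: a Hölder bound with exponent $\alpha-\epsilon/2$ and some random constant $K$ gives $X(t_m)-X(t)\le K|t-t_m|^{\alpha-\epsilon/2}\le|t-t_m|^{\alpha-\epsilon}$ once $|t-t_m|$ is small.

It is known that Brownian motion has the maximum property. Conjecture 3.2 of "Horizons of fractional Brownian surfaces" (https://hal.inria.fr/inria-00581036/document) says that index-$\alpha$ fBm has it for all $0<\alpha<1$. It is true.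

**Theorem A.** Let $0<\alpha<1$ and let $X$ be index-$\alpha$ fBm on $[0,1]$. Almost surely, for every $\epsilon>0$ there is $\delta>0$ with $X(t)\le X(t_m)-|t-t_m|^{\alpha+\epsilon}$ for all $t\in[0,1]$ with $|t-t_m|\le\delta$. Quantitatively, there is $B=B(\alpha)<\infty$ such that for all $h=2^{-n}$, $n\ge1$, and all $\eta>0$,
$$P\Big(\exists t\in[0,1]:\ |t-t_m|\ge\tfrac h2,\ X(t)>X(t_m)-\eta h^\alpha\Big)\le2B\,\eta\sqrt{2\log(16/h)}. \tag{5}$$

**Theorem B.** Let $\eta:(0,1]\to(0,\infty)$ be nondecreasing with $\int_0^1\eta(r)\frac{dr}r<\infty$. Then a.s. there is $\delta>0$ with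
$$X(t)\le X(t_m)-|t-t_m|^\alpha\,\eta(|t-t_m|)\quad\text{for all }t\in[0,1],\ 0<|t-t_m|\le\delta. \tag{6}$$
Moreover, a.s. the analogous statement holds simultaneously at all local maxima of $X$ in $(0,1)$, and with reversed sign at all local minima. For $\alpha=\frac12$ the condition is sharp: if $\eta$ is nondecreasing and $\int_0^1\eta(r)\frac{dr}r=\infty$, then a.s. there are $t\downarrow t_m$ with $X(t)>X(t_m)-|t-t_m|^{1/2}\eta(|t-t_m|)$.

Nothing is claimed about the divergent case when $\alpha\ne\frac12$. An admissible choice in (6) is $\eta(r)=(\log(e/r))^{-1-\epsilon}$, since with $s=1+\log(1/r)$ the integral becomes $\int_1^\infty s^{-1-\epsilon}ds=1/\epsilon$.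

Theorem A and the Hölder bound together give $\lim_{t\to t_m}\frac{\log(X(t_m)-X(t))}{\log|t-t_m|}=\alpha$ a.s. Indeed, near $t_m$ we have $|t-t_m|^{\alpha+\epsilon}\le X(t_m)-X(t)\le|t-t_m|^{\alpha-\epsilon}$, and dividing logarithms by the negative number $\log|t-t_m|$ puts the ratio in $[\alpha-\epsilon,\alpha+\epsilon]$.

## 3. Two gaps computed by hand

Theorem A says that the gap between the maximum near $t_m$ and the maximum at distance at least $h/2$ is rarely much smaller than $h^\alpha$. The bound (5) is linear in $\eta$ for each fixed $h$. Two simple models show such linear bounds.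

*A linear path.* For the excluded value $\alpha=1$, a process with the required covariances is $X(t)=t\zeta$ with $\zeta\sim N(0,1)$. Its maximum is at an endpoint, and there $X(t_m)-X(t)=|\zeta|\,|t-t_m|$. The event that some $t$ with $|t-t_m|\ge h/2$ has gap below $\eta h$ is $\{|\zeta|<2\eta\}$, of probability at most $4\eta/\sqrt{2\pi}$. The bound is linear in $\eta$, and a single Gaussian coordinate does the work.

*Brownian motion cut at $\frac12$.* Let $\alpha=\frac12$, $M_1=\max_{[0,1/2]}X-X(\frac12)$ and $M_2=\max_{[1/2,1]}X-X(\frac12)$. By independence of increments (and time reversal for $M_1$), $M_1,M_2$ are independent. By the reflection principle each is distributed as $|N(0,\frac12)|$, whose density is $\frac2{\sqrt\pi}e^{-x^2}\le\frac2{\sqrt\pi}$ on $x\ge0$. Conditioning on $M_2$,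
$$P(|M_1-M_2|<\eta)\le 2\eta\cdot\frac2{\sqrt\pi}=\frac{4\eta}{\sqrt\pi}.$$
Again the bound is linear in $\eta$. But this computation used independent increments and a fixed cut point. For $\alpha\ne\frac12$ the increments are correlated, and in the real problem the cut has to be made around the random point $t_m$ at every small scale. The decomposition (3) replaces the independence; the random location is the serious difficulty.

## 4. The union bound over positions loses a factor $1/h$

We set up a grid at scale $h=2^{-n}$, $n\ge1$. For $0\le j<N_n:=8\cdot2^n$ let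
$$I_j=I_j^{(n)}=\big[\tfrac{jh}8,\tfrac{(j+1)h}8\big]\ \text{ with center }a_j,\qquad J_j=\{t\in[0,1]:|t-a_j|\ge h/4\},$$
and write $\varphi_j=\varphi_{a_j,h}$, $Z_j=Z^{(n)}_j=Z_{a_j,h}$. The set $J_j$ is compact. It is nonempty because $h/4\le\frac18$ while some endpoint of $[0,1]$ is at distance at least $\frac12$ from $a_j$. Since $I_j$ has half-width $h/16$,
$$\varphi_j=1\text{ on }I_j,\qquad\varphi_j=0\text{ on }J_j,\qquad0\le\varphi_j\le1 .$$
For $x\in C[0,1]$ put
$$D_j(x)=\max_{I_j}x-\max_{J_j}x,\qquad G_j=\{x:\max_{I_j}x=\max_{[0,1]}x\},\qquad F_j=G_j\cap\{D_j<\eta h^\alpha\}.$$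
So $\{X\in G_j\}$ says that the maximum is attained in $I_j$, and $F_j$ says in addition that the gap to $J_j$ is too small. Let $A_n(\eta)$ be the event in (5) with $h=2^{-n}$.

This event is measurable. The point $t_m$ is a measurable function of the path, since $\{t_m\le s\}=\{\max_{[0,s]}X=\max_{[0,1]}X\}$ up to a null set; and $(x,u)\mapsto\max\{x(t):t\in[0,1],|t-u|\ge h/2\}$ is upper semicontinuous.

**Reduction to $F_j$.** Suppose $A_n(\eta)$ occurs with $t$ as in (5), and $t_m\in I_j$. Then $X\in G_j$. Further $|t-a_j|\ge\frac h2-\frac h{16}\ge\frac h4$, so $t\in J_j$ and $D_j(X)\le X(t_m)-X(t)<\eta h^\alpha$. Hence, almost surely,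
$$A_n(\eta)\subset\bigcup_{j}\{X\in F_j\}. \tag{7}$$

**What moving the coordinate does.** Fix $j$, use (3) with $a=a_j$, and for $x\in C[0,1]$, $z\in\mathbf R$ write $x_z=x+z\sigma(\varphi_j-\varphi_j(0))$, so that $X=X'_{Z_j}$. On $I_j$ the path $x$ is raised by $z\sigma(1-\varphi_j(0))$, and on $J_j$ by $-z\sigma\varphi_j(0)$. Therefore
$$D_j(x_z)=D_j(x)+\sigma z. \tag{8}$$

The natural first attempt is to use (8) directly. On $F_j$ we have $0\le D_j<\eta h^\alpha$. Given $X'$, this confines $Z_j$ to an interval of length $b:=\eta h^\alpha/\sigma=\eta B$, and the normal density is at most $1/\sqrt{2\pi}$, so $P(X\in F_j)\le\eta B/\sqrt{2\pi}$. Summing over the $N_n=8/h$ positions,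
$$P(A_n(\eta))\le\frac{8B}{\sqrt{2\pi}}\,\frac\eta h .$$
For this to be summable over $h=2^{-n}$ with $\eta=h^\kappa$ we need $\kappa>1$. The result is $X(t)\le X(t_m)-|t-t_m|^{\alpha+1+\epsilon}$: the exponent is off by one.

The loss has a clear source. The bound on $P(X\in F_j)$ used $G_j$ only through $D_j\ge0$ and did not see that $X\in G_j$ is itself rare. Almost surely at most two of the events $\{X\in G_j\}$ occur, so $\sum_jP(X\in G_j)\le2$. An estimate $P(X\in F_j)\le K\eta\,P(X\in G_j)$ would remove the factor $1/h$ at once. One would like to prove it by freezing $X'$ and comparing two Gaussian probabilities, but frozen comparisons of this kind have no uniform constant. In the model situation $G=\{Z\ge a\}$, $F=\{a\le Z<a+b\}$ with $a>0$ and $\gamma$ the normal density,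
$$\lim_{b\downarrow0}\frac{P(F)}b=\gamma(a)=\int_a^\infty z\gamma(z)\,dz\ \ge\ a\,P(G), \tag{9}$$
so $P(F)\le KbP(G)$ fails for small $b$ as soon as $a>K$. If the bump has to be pushed very high before the maximum enters $I_j$, then, given that it does enter, it tends to enter by a small margin.

## 5. Weighting by the height of the bump

The middle equality in (9) also shows the repair: replace $P(G)$ by $E[Z^+;G]$. The price is the weight $Z^+$, and that weight is evaluated only at the position of the maximum.

**Lemma 1.** For every $j$ and every $\eta>0$,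
$$P(X\in F_j)\le B\,\eta\,E\big[Z_j^+\mathbf 1_{\{X\in G_j\}}\big]. \tag{10}$$

*Proof.* **Step 1: the set where the maximum lies in $I_j$ is an up-set in $z$.** Fix $x\in C[0,1]$ and let $U=\{z:x_z\in G_j\}$. Suppose $z\in U$ with $x_z$ maximal at $p\in I_j$, and let $z'>z$. For every $t$,
$$x_{z'}(t)=x_z(t)+(z'-z)\sigma\varphi_j(t)-(z'-z)\sigma\varphi_j(0)\le x_z(p)+(z'-z)\sigma-(z'-z)\sigma\varphi_j(0)=x_{z'}(p),$$
because $\varphi_j\le1=\varphi_j(p)$. So $z'\in U$. Note that the transition zone between $I_j$ and $J_j$, where $\varphi_j$ takes intermediate values, needs no separate treatment.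

**Step 2: the bad set is short.** Let $T=\{z:x_z\in F_j\}\subset U$. On $G_j$ we have $D_j\ge0$, so by (8) $T\subset\{z:0\le D_j(x)+\sigma z<\eta h^\alpha\}$, an interval of length $b=\eta B$. If $T\ne\emptyset$, let $z_1=\inf T$, which is finite. Then $T\subset[z_1,z_1+b]$, and $(z_1,\infty)\subset U$ by Step 1.

**Step 3: compare the two Gaussian integrals.** Since $\gamma'(z)=-z\gamma(z)$, we have $\gamma(y)=\int_y^\infty z\gamma(z)dz$ for all $y$. Let $z_1^+=\max(z_1,0)$. For $z\ge z_1$ we have $\gamma(z)\le\gamma(z_1^+)$: if $z_1\ge0$ because $\gamma$ decreases on $[0,\infty)$, and if $z_1<0$ because $\gamma\le\gamma(0)$. Hence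
$$\int_T\gamma\le\int_{z_1}^{z_1+b}\gamma\le b\,\gamma(z_1^+)=b\int_{z_1^+}^\infty z\gamma(z)\,dz\le b\int_Uz^+\gamma(z)\,dz ,$$
the last step because $(z_1^+,\infty)\subset U$. If $T=\emptyset$ the inequality between the two ends is trivial.

**Step 4: integrate over the frozen part.** The map $(x,z)\mapsto x_z$ is continuous, $D_j$ is continuous on $C[0,1]$ and $G_j$ is closed, so the sets involved are measurable. Take $x=X'$. Since $X'$ is independent of $Z_j$ and $X=X'_{Z_j}$, Fubini gives $P(X\in F_j)=E\big[\int_{T(X')}\gamma\big]$ and $E[Z_j^+\mathbf 1_{\{X\in G_j\}}]=E\big[\int_{U(X')}z^+\gamma(z)dz\big]$. As $b=B\eta$, this is (10). $\square$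

**Lemma 2.** Let $V_n=\sum_jZ_j^{(n)+}\mathbf 1_{\{X\in G_j^{(n)}\}}$. Then
$$P(A_n(\eta))\le B\,\eta\,E[V_n]. \tag{11}$$

*Proof.* By (7), $P(A_n(\eta))\le\sum_jP(X\in F_j)$. Sum (10) over $j$. $\square$

The sum over positions is now harmless: almost surely only the one or two indices $j$ with $t_m\in I_j$ contribute to $V_n$.

## 6. A maximum over all positions gives Theorem A

The index at which $V_n$ evaluates $Z$ is random and depends on the path. We bound it by the worst index, using a textbook estimate.

**Gaussian maxima.** If $Y_1,\dots,Y_M$ are centered Gaussian with variances at most $v$, then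
$$E\max_iY_i\le\sqrt{2v\log M}. \tag{12}$$
By Jensen, for $\lambda>0$, $e^{\lambda E\max Y_i}\le E\,e^{\lambda\max Y_i}\le\sum_iE\,e^{\lambda Y_i}\le Me^{\lambda^2v/2}$, so $E\max Y_i\le\frac{\log M}\lambda+\frac{\lambda v}2$; take $\lambda=\sqrt{2\log M/v}$ (for $M\ge2$, $v>0$). No independence is needed.

**Step 1: the bound (5).** Almost surely $X\in G_j$ if and only if $t_m\in I_j$. A point lies in at most two of the intervals $I_j$, so $V_n\le2\max_j|Z_j^{(n)}|$. This is twice the maximum of the $2N_n=16\cdot2^n=16/h$ standard normals $\pm Z_j$. By (12), $E[V_n]\le2\sqrt{2\log(16/h)}$, and (11) gives (5).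

**Step 2: from scales to all $t$.** Fix $\epsilon>0$ and take $\eta=2^{-n\epsilon}$ at scale $n$. Then
$$\sum_nP(A_n(2^{-n\epsilon}))\le\sum_n2B\,2^{-n\epsilon}\sqrt{2\log(16\cdot2^n)}<\infty .$$
By Borel–Cantelli, a.s. there is $n_0\ge1$ such that $A_n(2^{-n\epsilon})$ fails for all $n\ge n_0$. Let $0<|t-t_m|\le2^{-n_0}$ and choose $n\ge n_0$ with $2^{-n-1}<|t-t_m|\le2^{-n}$. Then $|t-t_m|\ge h/2$ for $h=2^{-n}$, and the failure of $A_n(2^{-n\epsilon})$ says
$$X(t)\le X(t_m)-2^{-n\epsilon}2^{-n\alpha}\le X(t_m)-|t-t_m|^{\alpha+\epsilon}.$$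
At $t=t_m$ the inequality is trivial.

**Step 3: all $\epsilon$ at once.** Apply Step 2 to $\epsilon=1/k$, $k\in\mathbf N$, and discard countably many null sets. For $|t-t_m|\le1$ the quantity $|t-t_m|^{\alpha+\epsilon}$ is nonincreasing in $\epsilon$, so the statement for some $1/k\le\epsilon$ implies it for $\epsilon$. This proves Theorem A, and with it Conjecture 3.2. $\blacksquare$

## 7. Bump heights along one branch of the dyadic tree

Theorem B does not follow from (5). With $\eta_n=\eta(2^{-n})$, (5) requires $\sum_n\eta_n\sqrt n<\infty$. For $\eta(r)=(\log(e/r))^{-1-\epsilon}$ the terms are of order $n^{-1/2-\epsilon}$, and the series diverges when $\epsilon\le\frac12$. The loss is the factor $\sqrt n$ in $E[V_n]$, which comes from allowing the maximum to sit, at every scale separately, at the position with the highest bump. But the positions at different scales all lie above the same point $t_m$, and bumps at different scales are nearly uncorrelated. We therefore bound the sum over scales in one stroke.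

**Proposition 3.** There is $C=C(\alpha)$ with $\sum_{k=1}^nE[V_k]\le Cn$ for all $n\ge1$.

Using the bound of Section 6 term by term would give only order $n^{3/2}$.

*Proof.* **Step 1: decorrelation across scales.** Let $h\ge h'>0$ and $a,a'\in\mathbf R$. By the definition of $f_{a,h}$, then the bound $|\hat\psi(h'\xi)|\le\|\hat\psi\|_\infty$ and the substitution $u=h\xi$,
$$|E[Z_{a,h}Z_{a',h'}]|=\frac{(hh')^\alpha}{B^2}|\langle f_{a,h},f_{a',h'}\rangle|\le\frac{(hh')^\alpha}{B^2c}\int|\xi|^{1+2\alpha}hh'|\hat\psi(h\xi)||\hat\psi(h'\xi)|\,d\xi$$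
$$\le\frac{(hh')^\alpha}{B^2c}\,h'h^{-1-2\alpha}\,\|\hat\psi\|_\infty\int|u|^{1+2\alpha}|\hat\psi(u)|\,du=C_1\Big(\frac{h'}h\Big)^{1+\alpha}. \tag{13}$$
The power of $h$ comes from $hh'\cdot h^{-(1+2\alpha)}\cdot h^{-1}=h'h^{-1-2\alpha}$, and $C_1$ depends only on $\alpha$ (and the fixed $\psi$).

**Step 2: variance of a signed sum along any choice of positions.** Choose any one index $j_k$ at each level $k$, and signs $s_k=\pm1$. By (13), $|\mathrm{Cov}(Z^{(k)}_{j_k},Z^{(l)}_{j_l})|\le C_12^{-(1+\alpha)|k-l|}$, so
$$\mathrm{Var}\Big(\sum_{k=1}^ns_kZ^{(k)}_{j_k}\Big)\le\sum_{k,l=1}^nC_12^{-(1+\alpha)|k-l|}\le\Lambda n,\qquad\Lambda=C_1\Big(1+2\sum_{d\ge1}2^{-(1+\alpha)d}\Big). \tag{14}$$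

**Step 3: the relevant positions form at most two branches of a tree.** The intervals $I^{(k)}_j=[j2^{-k-3},(j+1)2^{-k-3}]$ are dyadic. For an index $i$ at level $n$ let $i(k)=\lfloor i/2^{n-k}\rfloor$ be the index of its level-$k$ ancestor. (For instance $n=2$, $i=13$: $I^{(2)}_{13}=[\frac{13}{32},\frac{14}{32}]$ lies in $I^{(1)}_6=[\frac{12}{32},\frac{14}{32}]$, and $i(1)=6$.) Since $t_m\in(0,1)$, there are unique indices $l_k,r_k$ with
$$t_m\in\big[l_k2^{-k-3},(l_k+1)2^{-k-3}\big),\qquad t_m\in\big(r_k2^{-k-3},(r_k+1)2^{-k-3}\big].$$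
The intervals $[\cdot,\cdot)$ are nested from level to level, and so are the intervals $(\cdot,\cdot]$. So $l_k$ is the ancestor of $l_n$ and $r_k$ the ancestor of $r_n$. Almost surely $X\in G^{(k)}_j$ forces $t_m\in I_j^{(k)}$, and a point of a nondegenerate closed interval lies in its left-closed or its right-closed half-open version, so $j\in\{l_k,r_k\}$. Hence $V_k\le|Z^{(k)}_{l_k}|+|Z^{(k)}_{r_k}|$.

**Step 4: one maximum over branches and signs.** Summing over $k$, and writing $|y|=\max_{s=\pm1}sy$,
$$\sum_{k=1}^nV_k\le\sum_{k=1}^n|Z^{(k)}_{l_k}|+\sum_{k=1}^n|Z^{(k)}_{r_k}|\le2\max_i\sum_{k=1}^n|Z^{(k)}_{i(k)}|=2\max_i\max_{s\in\{\pm1\}^n}\sum_{k=1}^ns_kZ^{(k)}_{i(k)} ,$$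
where $i$ runs over the $N_n=2^{n+3}$ indices at level $n$. The last expression is twice a maximum of $2^{n+3}\cdot2^n=2^{2n+3}$ centered Gaussians, each of variance at most $\Lambda n$ by (14). By (12) and $2n+3\le5n$,
$$\sum_{k=1}^nE[V_k]\le2\sqrt{2\Lambda n(2n+3)\log2}\le Cn,\qquad C=2\sqrt{10\Lambda\log2}.\qquad\square$$

## 8. The integral test at the global maximum

We prove (6). Let $\eta$ be nondecreasing with $\int_0^1\eta\frac{dr}r<\infty$.

**Step 1: the integral condition as a series.** Put $\eta_n=\eta(2^{-n})$, which is nonincreasing in $n$. Since $\eta\ge\eta_n$ on $[2^{-n},2^{-n+1}]$, we have $\eta_n\log2\le\int_{2^{-n}}^{2^{-n+1}}\eta(r)\frac{dr}r$ for $n\ge1$. So $\sum_{n\ge1}\eta_n<\infty$.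

**Step 2: use the averaged bound through Abel summation.** Let $S_k=\sum_{i\le k}E[V_i]\le Ck$ by Proposition 3. As $\eta_k-\eta_{k+1}\ge0$,
$$\sum_{k=1}^N\eta_kE[V_k]=\sum_{k<N}(\eta_k-\eta_{k+1})S_k+\eta_NS_N\le C\Big[\sum_{k<N}(\eta_k-\eta_{k+1})k+\eta_NN\Big]=C\sum_{k=1}^N\eta_k .$$
The last equality is the same summation by parts with every $E[V_i]$ replaced by $1$. By Lemma 2, $\sum_nP(A_n(\eta_n))\le B\sum_n\eta_nE[V_n]\le BC\sum_n\eta_n<\infty$.

**Step 3: conclude.** By Borel–Cantelli, a.s. $A_n(\eta_n)$ fails for all large $n$. For $2^{-n-1}<|t-t_m|\le2^{-n}$ with $n$ large, failure of $A_n(\eta_n)$ and monotonicity of $\eta$ give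
$$X(t)\le X(t_m)-2^{-n\alpha}\eta(2^{-n})\le X(t_m)-|t-t_m|^\alpha\eta(|t-t_m|),$$
which is (6).

## 9. All local extrema, by rational subintervals

**Step 1: rescale to a rational interval.** For rational $0\le a<b\le1$ let $Y(s)=(b-a)^{-\alpha}\big(X(a+(b-a)s)-X(a)\big)$, $0\le s\le1$. It is continuous, centered Gaussian, vanishes at $0$, and has increment variances $(b-a)^{-2\alpha}|(b-a)(s-s')|^{2\alpha}=|s-s'|^{2\alpha}$, so it is index-$\alpha$ fBm. Let $\tilde\eta(r)=\eta((b-a)r)$. This is nondecreasing, and $\int_0^1\tilde\eta\frac{dr}r=\int_0^{b-a}\eta\frac{dr}r<\infty$.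

**Step 2: apply Section 8 to $(Y,\tilde\eta)$.** A.s. $Y$ has a unique maximum point $s_m\in(0,1)$, and $Y(s)\le Y(s_m)-|s-s_m|^\alpha\tilde\eta(|s-s_m|)$ for $s\ne s_m$ near $s_m$. Put $\tau=a+(b-a)s_m$ and $t=a+(b-a)s$, and multiply by $(b-a)^\alpha$:
$$X(t)\le X(\tau)-|t-\tau|^\alpha\eta(|t-\tau|)\quad\text{for }t\ne\tau\text{ near }\tau .$$
Since there are countably many rational pairs, a.s. this holds for all of them at once, with $\tau\in(a,b)$ the unique maximum point of $X$ on $[a,b]$.

**Step 3: every local maximum is such a $\tau$.** If $t_0\in(0,1)$ is a local maximum, choose rational $a<t_0<b$ in $[0,1]$ so close to $t_0$ that $X(t_0)=\max_{[a,b]}X$. By uniqueness $\tau=t_0$. For local minima, apply the result to $-X$, which is also index-$\alpha$ fBm.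

## 10. The divergent case for Brownian motion

Let $\alpha=\frac12$ and let $\eta$ be nondecreasing with $\int_0^1\eta\frac{dr}r=\infty$. As $\eta\le\eta(1)$, the divergence is at $0$. Here the law of the path after its maximum is known explicitly, and the proof reduces to a classical rate-of-escape theorem. Recall that the Bessel(3) process started at $0$ is $R_s=|B_s|$ with $B$ three-dimensional Brownian motion from $0$. Three cited results are used.

- Denisov (*Theory Probab. Appl.* 28, 1984): conditionally on $t_m=u$, the process $m(s)=(1-u)^{-1/2}\big(X(u)-X(u+(1-u)s)\big)$, $0\le s\le1$, is a Brownian meander.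
- Imhof (*J. Appl. Probab.* 21, 1984): the law of the meander on $[0,1]$ has density $\sqrt{\pi/2}/R_1$ with respect to the law of the Bessel(3) process $R$ started at $0$.
- Dvoretzky–Erdős (Proc. Second Berkeley Symp., 1951): if $g>0$ is nonincreasing and $\int^\infty g(t)\frac{dt}t=\infty$, then three-dimensional Brownian motion a.s. satisfies $|B_t|<g(t)\sqrt t$ for arbitrarily large $t$.

**Step 1: from large times to small times for $R$.** Fix $u\in(0,1)$ and let $g(t)=\eta((1-u)/t)$ for $t\ge1$. It is positive and nonincreasing, and with $r=(1-u)/t$ we get $\int_1^\infty g(t)\frac{dt}t=\int_0^{1-u}\eta(r)\frac{dr}r=\infty$. So a.s. $R_t<g(t)\sqrt t$ for arbitrarily large $t$. Put $R^*_s=sR_{1/s}$, which by Brownian time inversion has the same law as $(R_s)_{s>0}$. At $s=1/t$ the inequality reads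
$$R^*_s=sR_{1/s}<s\cdot s^{-1/2}g(1/s)=\sqrt s\,\eta((1-u)s).$$
So a.s. $R^*_s<\sqrt s\,\eta((1-u)s)$ for arbitrarily small $s$, and the same holds for $R$.

**Step 2: transfer to the meander.** The event "$x(s)<\sqrt s\,\eta((1-u)s)$ for arbitrarily small $s>0$" is measurable: if the inequality holds at $s$ then, as $\eta$ is nondecreasing and $x$ continuous, it holds at all points slightly to the right of $s$, so rational $s$ suffice. By Imhof's formula the law of the meander has a density with respect to that of $R$ on $[0,1]$ (the density is a.s. positive, so the two laws even have the same null sets). Hence the event has probability one for $m$ too.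

**Step 3: return to $X$.** Condition on $t_m=u$ and put $t=u+(1-u)s$. Then, for arbitrarily small $s>0$,
$$X(t_m)-X(t)=(1-u)^{1/2}m(s)<\big((1-u)s\big)^{1/2}\eta((1-u)s)=|t-t_m|^{1/2}\eta(|t-t_m|).$$
So under the conditional law given $t_m=u$, for almost every $u$, there are a.s. points $t\downarrow t_m$ with $X(t)>X(t_m)-|t-t_m|^{1/2}\eta(|t-t_m|)$. Integrating over the law of $t_m$ gives the sharpness statement and completes the proof of Theorem B. $\blacksquare$
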